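# A weak selection continuous for its own topology, on a space that is not weakly orderable

## 1. Linear orders as weak selections, and the guess "yes"

The answer one would first guess is *yes*, so let us see which question it answers and how it fares on easy cases.

Given a linear order on a set $X$, the function "take the smaller of two points" selects one point from every two-element subset of $X$, and the open rays generate the order topology. Now forget transitivity. Any function that selects one point from each pair still has "rays", and these still generate a topology. Suppose the selection is continuous with respect to the topology that it generates itself. Must there be a genuine linear order on $X$ whose order topology is contained in that topology? This is Question 5.5 of the document printed as "UNIVERSIDAD NACIONAL AUTÓNOMA DE MÉXICO", https://ru.dgb.unam.mx/bitstream/20.500.14330/TES01000659581/3/0659581_A1.pdf. A continuous selection behaves locally like an order, so "yes" is a sensible guess.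

**Definition 1 (weak selection and its topology).** Let $[X]^2$ be the set of two-element subsets of $X$. A *weak selection* on $X$ is a function $\psi:[X]^2\to X$ with $\psi(\{x,y\})\in\{x,y\}$. For $x\ne y$ we write $x\lhd y$, or $x<_\psi y$, if $\psi(\{x,y\})=x$. So for distinct $x,y$ exactly one of $x\lhd y$, $y\lhd x$ holds, and $\lhd$ need not be transitive. Put
$$(x,\to)_\psi=\{z: x\lhd z\},\qquad (\leftarrow,x)_\psi=\{z: z\lhd x\}.$$
Neither set contains $x$. The topology $\tau_\psi$ is the one generated by the subbase of all these sets, which we call the $\psi$-intervals.

A weak selection is the same thing as a tournament: an orientation of every pair. For example, on $\mathbb Z_3$ let $i\lhd i+1$ for each $i$. This is the cycle $0\lhd1\lhd2\lhd0$. Here $(i-1,\to)_\psi=\{i\}$, so $\tau_\psi$ is discrete.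

For sets $U,V$ we write $U\lhd V$ if $u\lhd v$ for all $u\in U$, $v\in V$. Since $u\lhd u$ is never true, $U\lhd V$ forces $U\cap V=\emptyset$.

**Definition 2 (continuity).** Let $\tau$ be a topology on $X$. A weak selection $\psi$ is *$\tau$-continuous* if whenever $x\lhd y$ there are $\tau$-open $U\ni x$ and $V\ni y$ with $U\lhd V$.

The name comes from continuity of $\psi$ as a map from $[X]^2$ with the Vietoris topology, whose basic open sets consist of the pairs contained in $O_1\cup\dots\cup O_n$ and meeting every $O_i$ (with $O_i$ open), to $(X,\tau)$. For Hausdorff $\tau$ the two notions agree.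

* Suppose the condition of Definition 2 holds and $x\lhd y$, $x\in W$ open. Every pair that is contained in $(U\cap W)\cup V$ and meets $U\cap W$ and $V$ has the form $\{u,v\}$ with $u\in U\cap W$, $v\in V$, and its selected point is $u\in W$.
* Suppose $\psi$ is Vietoris continuous and $x\lhd y$. Take disjoint open $W\ni x$, $W'\ni y$ and a basic Vietoris neighborhood of $\{x,y\}$, given by $O_1,\dots,O_n$, that $\psi$ maps into $W$. Let $U=W\cap\bigcap\{O_i:x\in O_i\}$ and $V=W'\cap\bigcap\{O_i:y\in O_i\}$. For $u\in U$, $v\in V$ the pair $\{u,v\}$ lies in that neighborhood, because each $O_i$ contains $x$ or $y$. So its selected point lies in $W$, hence is $u$.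

The topology $\tau_\psi$ is always Hausdorff (Lemma 4(c) below), so for the question the two forms coincide. On a two-point indiscrete space the Vietoris form holds and the form of Definition 2 fails; we use Definition 2 throughout.

**Definition 3 (weak orderability).** A space $(X,\tau)$ is *weakly orderable* if there is a linear order on $X$ whose open-interval topology is contained in $\tau$; that is, all open rays $(\leftarrow,x)$ and $(x,\to)$ of the order are $\tau$-open.

Every discrete space is weakly orderable, and so is the real line with any topology finer than the usual one. The circle is not. Suppose $<$ were such an order and take points $x<y<z$. Then the circle without $y$ is the union of the disjoint nonempty open sets $(\leftarrow,y)$ and $(y,\to)$, although it is connected.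

**Lemma 4.** (a) A space with a continuous weak selection is Hausdorff. (b) If $\psi$ is $\tau$-continuous, then $\tau_\psi\subseteq\tau$. (c) $\tau_\psi$ is Hausdorff for every weak selection $\psi$; in particular it is $T_1$. (d) Every subspace of a weakly orderable space is weakly orderable.

*Proof.* (a) For $x\neq y$ one of $x\lhd y$, $y\lhd x$ holds, and the sets $U,V$ of Definition 2 are disjoint.

(b) If $z\in(x,\to)_\psi$, then there is an open $V\ni z$ with $\{x\}\lhd V$, that is, $V\subseteq(x,\to)_\psi$. The other intervals are symmetric.

(c) Let $x\lhd y$. If some $z$ satisfies $x\lhd z\lhd y$, then $(\leftarrow,z)_\psi\ni x$ and $(z,\to)_\psi\ni y$ are disjoint. If there is no such $z$, then $(\leftarrow,y)_\psi\ni x$ and $(x,\to)_\psi\ni y$ are disjoint.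

(d) Restrict the order. The open rays of the subspace are traces of open rays of the whole space. $\square$

Now the tests.

*Linear orders.* Let $\psi$ be "take the smaller point" for a linear order. Then $\tau_\psi$ is the order topology, and $\psi$ is $\tau_\psi$-continuous: let $x<y$; if $x<z<y$ for some $z$, use $(\leftarrow,z)$ and $(z,\to)$; if nothing lies between, use $(\leftarrow,y)$ and $(x,\to)$, because $u<y$ means $u\le x$ and $v>x$ means $v\ge y$. The answer is yes.

*Finite sets.* By Lemma 4(c), $\tau_\psi$ is discrete, so any linear order works. The answer is yes.

*Is the continuity hypothesis automatic?* No. Take distinct points $u_n,v_n$ $(n\in\omega)$, $a$, $b$, start with the linear order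
$$u_0<u_1<\dots<a<b<\dots<v_1<v_0,$$
and reverse only the pairs $\{u_n,v_n\}$, so that $v_n\lhd u_n$. A subbasic set containing $a$ is one of $(u_n,\to)$, $(\leftarrow,b)$, $(\leftarrow,v_n)$, and each contains all but finitely many $u_k$. So $u_k\to a$ in $\tau_\psi$, and symmetrically $v_k\to b$. But $a\lhd b$ while $v_k\lhd u_k$ for all $k$. So $\psi$ is not $\tau_\psi$-continuous.

*Countable sets.* The guess survives here too.

**Proposition 5.** If $X$ is countable and $\psi$ is $\tau_\psi$-continuous, then $(X,\tau_\psi)$ is weakly orderable.

*Proof.* **Step 1 (regularity, which uses continuity).** It is enough to show that each point $x$ of a subbasic set $O$ has a neighborhood whose closure lies in $O$; finite intersections then inherit this. Let $x\in(\leftarrow,y)_\psi$ and take open $U\ni x$, $V\ni y$ with $U\lhd V$. Then $U\cap V=\emptyset$, so $y\notin\overline U$. Suppose $z\in\overline U$ and $y\lhd z$. Take open $V'\ni y$, $W\ni z$ with $V'\lhd W$, and a point $u\in U\cap W$. Then $u\lhd y$, since $U\lhd V$, and $y\lhd u$, since $V'\lhd W$. This is impossible. So $\overline U\subseteq(\leftarrow,y)_\psi$. The intervals $(y,\to)_\psi$ are symmetric.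

**Step 2 (an embedding into the line).** Since $X$ is countable, $\tau_\psi$ has a countable subbase. So it is regular, $T_1$ and second countable, and it is metrizable by Urysohn's theorem. Fix a metric. For $x\in X$ the distances from $x$ take only countably many values, so there are radii $r_{x,n}\to0$ that are not among them, and the open balls of radius $r_{x,n}$ at $x$ are clopen. These balls form a countable base $\{B_n\}$ of clopen sets. The map sending $x$ to the sequence of truth values of "$x\in B_n$" embeds $X$ in the Cantor set, hence in $\mathbb R$. By Lemma 4(d), $X$ is weakly orderable. $\square$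

Step 2 used $\psi$ only through regularity: the order does not come from $\psi$, but from a countable base. For uncountable $X$ this source of orders disappears, and there the guess is false.

## 2. Statements: the guess fails on uncountable sets

**Theorem 1.** There are a set $Y$ and a weak selection $\varphi$ on $Y$ that is $\tau_\varphi$-continuous, with $(Y,\tau_\varphi)$ not weakly orderable.

**Theorem 2.** For a space $(X,\tau)$ the following are equivalent:

* (i) $X$ embeds in some $(Y,\tau_\varphi)$ with $\varphi$ $\tau_\varphi$-continuous;
* (ii) $X$ embeds as a clopen subspace of such a space;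
* (iii) $X$ has a $\tau$-continuous weak selection $\psi$ such that $\tau_\psi$ together with the $\tau$-clopen sets is a subbase of $\tau$.

In particular, every space with a base of clopen sets and a continuous weak selection embeds in this way.

**Theorem 3.** In Theorem 1 the space can be taken separable, first countable, locally compact, Hausdorff, with a base of clopen sets, and Moore. In contrast, if $Y$ is countable and $\psi$ is $\tau_\psi$-continuous, then $(Y,\tau_\psi)$ is weakly orderable.

Everything is proved in ZFC. The last sentence of Theorem 3 is Proposition 5. Theorem 1 splits into two tasks: build a space $X$ that has a clopen base and a continuous weak selection but is not weakly orderable (Sections 3–6), and then enlarge $X$ so that the topology becomes the one generated by the selection (Section 7).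

## 3. One limit point per order, and the order that it cannot kill

We need a space that defeats all linear orders at once. Linear orders on an uncountable set are unwieldy, but there are at most $2^{\aleph_0}$ linear orders on a countable set $N$. So let $N$ be a countable set of isolated points of $X$. An order on $X$ restricts to some linear order $\prec$ on $N$, and for each $\prec$ we attach limit points to $N$ so that $\prec$ cannot be extended over them.

The first attempt is to attach one point $a$ with basic neighborhoods $\{a\}\cup(A\setminus F)$, where $A\subseteq N$ is infinite and $F$ runs over finite sets. If some $m\in N$ has infinitely many points of $A$ on each $\prec$-side, then $\prec$ is dead: an extension with $a<m$ has $(\leftarrow,m)$ as a neighborhood of $a$, so almost all of $A$ would lie below $m$, and likewise if $m<a$. On the other hand the weak selection has to be continuous at $\{m,a\}$, so almost all of $A$ must be on one $\lhd$-side of $m$. We want sequences that are settled by $\lhd$ and not settled by $\prec$.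

This stops at a very simple order. Let $N=\omega$ with its usual order. Each $m$ has only finitely many points below it, so no $A$ is split by any $m$. In fact one can put $a$ on top of $\omega$: then $(\leftarrow,a)=\omega$ is open, the rays $(\leftarrow,m)\subseteq\omega$ are open, $(m,\to)$ contains $a$ and all but finitely many points of $A$, and $(a,\to)=\emptyset$. So one limit point never kills the usual order of $\omega$.

Two limit points can. Attach $a$ to $A$ and $b$ to $B$, where $A,B\subseteq\omega$ are disjoint and infinite. In the usual order, each $m$ has almost all of $A$ and almost all of $B$ above it, so an extension $<$ must put both $a$ and $b$ above every $m$. If $a<b$, then $(a,\to)$ is a neighborhood of $b$ and contains some $m\in B$, although $m<a$. If $b<a$, the contradiction is the same. So $a$ and $b$ are forced into the same cut, and no order can separate them there.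

The weak selection, however, has to separate them. If $a\lhd b$, continuity requires $A'\lhd B'$ for cofinite $A'\subseteq A$, $B'\subseteq B$. For the usual order in the role of $\lhd$ this is impossible, because no infinite set lies below a natural number. So $\lhd$ has to be a strongly non-transitive tournament on $\omega$. We need one tournament such that every linear order on $\omega$ is killed in one of the two ways, by sequences that are settled by $\lhd$.

## 4. A tournament on $\omega$ that realizes every finite pattern

Write $2^n$ for the set of $0$–$1$ sequences of length $n$, and $2^{<\omega}=\bigcup_n2^n$.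

**Lemma 6.** There is a tournament $\lhd$ on $\omega$ such that for all $n$ and $\sigma\in2^n$ there are infinitely many $k\ge n$ with: for all $m<n$, $m\lhd k\iff\sigma(m)=1$.

*Proof.* List $2^{<\omega}$ as $(\sigma_k)_{k\in\omega}$ with every element occurring infinitely often. For $m<k$ put $m\lhd k$ if $m\ge|\sigma_k|$ or $\sigma_k(m)=1$; otherwise put $k\lhd m$. Given $\sigma\in2^n$, take any of the infinitely many $k\ge n$ with $\sigma_k=\sigma$. If $m<n$, then $m<k$ and $m<|\sigma_k|$, so $m\lhd k$ iff $\sigma(m)=1$. $\square$

For example, if the list begins $\emptyset,\langle0\rangle,\langle1\rangle,\langle0,1\rangle$, then $1\lhd0$, then $0\lhd2$ and $1\lhd2$, and then $3\lhd0$, $1\lhd3$, $2\lhd3$. So there is already a cycle $0\lhd2\lhd3\lhd0$.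

Fix this tournament. Give $2^\omega$ its product topology, with basic clopen sets $[\sigma]=\{p:\sigma\subset p\}$.

**Definition 7 (closeness, convergence, accumulation).** Let $p\in2^\omega$.

* A number $k$ is *$n$-close* to $p$ if $k\ge n$ and for all $m<n$: $m\lhd k\iff p(m)=1$.
* An infinite $A\subseteq\omega$ *converges to $p$* if for each $n$ all but finitely many $k\in A$ are $n$-close to $p$.
* A set $Q\subseteq\omega$ *accumulates at $p$* if for every $n$ some $k\in Q$ is $n$-close to $p$.

So $p$ prescribes a position relative to the tournament: $p(m)=1$ says "$m$ is before me". The following facts are immediate, and we use them constantly.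

* Being $n$-close to $p$ depends only on $p{\restriction}n$. If $k$ is $(n+1)$-close, then it is $n$-close. For every $n$, infinitely many $k$ are $n$-close to $p$, by Lemma 6.
* If $A$ converges to $p$, then for each $m$ almost all $k\in A$ satisfy $m\lhd k$ if $p(m)=1$, and almost all satisfy $k\lhd m$ if $p(m)=0$. (Use $n=m+1$.)
* If $Q_1\cup Q_2$ accumulates at $p$, then $Q_1$ or $Q_2$ does. Otherwise $Q_i$ has no $n_i$-close point for $i=1,2$, and $Q_1\cup Q_2$ has no $\max(n_1,n_2)$-close point.

## 5. Every linear order on $\omega$ is killed in one of two ways

**Lemma 8.** Let $\prec$ be a strict linear order on $\omega$. At least one of the following holds.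

* (K1) There are an infinite $A$ converging to some $p$ and $m\in\omega$ such that $\{k\in A:k\prec m\}$ and $\{k\in A:m\prec k\}$ are both infinite.
* (K2) There are disjoint infinite $A,B$ converging to the same $p$, with $A\lhd B$, $p(a)=1$ for $a\in A$, $p(b)=0$ for $b\in B$, and such that either for every $m\in A\cup B$ both $\{k\in A:m\prec k\}$ and $\{k\in B:m\prec k\}$ are infinite, or for every $m\in A\cup B$ both $\{k\in A:k\prec m\}$ and $\{k\in B:k\prec m\}$ are infinite.

For the usual order, (K1) fails as in Section 3. On the other hand (K1) does occur: take any infinite $A$ converging to some $p$, an $m\notin A$, and an order that puts one infinite half of $A$ below $m$ and the other half above $m$.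

The plan of the proof is this. If (K1) fails, the points close to $p$ settle, in $\prec$, into a definite cut $f(p)$ of $\omega$. So each $p$ splits $\omega$ twice: according to the values of $p$ (the position relative to $\lhd$), and according to $f(p)$ (the position relative to $\prec$). If at some generic $p$ the two splittings are sufficiently independent, the sets of (K2) can be picked one point at a time. If they are never independent, then by Baire category the values of $p$ determine the cut on a whole open set. But the values of $p$ can be chosen freely, whereas the cut is an initial segment of $\prec$, and this is a contradiction.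

*Proof.* Assume that (K1) fails.

**Step 1 (the cut $f(p)$).** The purpose is to show that sequences converging to $p$ have a well-defined position in $\prec$, and that this position depends continuously on $p$.

Let $p\in2^\omega$ and $m\in\omega$. I claim that there is $n>m$ such that either all $k$ that are $n$-close to $p$ satisfy $m\prec k$, or all of them satisfy $k\prec m$. Suppose not. An $n$-close $k$ has $k\ge n>m$, so $k\ne m$. Hence for each $n>m$ there are $n$-close points $k_n\prec m$ and $k_n'\succ m$. Since $k_n,k_n'\ge n$, the points $k_n$ form an infinite set and so do the points $k_n'$. The set $A$ of all of them converges to $p$: given $n$, every $k_i$ and $k_i'$ with $i\ge n$ is $n$-close. So $A$ and $m$ satisfy (K1), a contradiction.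

The two alternatives exclude each other, even with different witnesses $n_1,n_2$, because there are $\max(n_1,n_2)$-close points. Let $f(p)$ be the set of all $m$ for which the first alternative holds: almost everything close to $p$ is $\prec$-above $m$.

The set $f(p)$ is a $\prec$-initial segment: let $m'\prec m\in f(p)$, with witness $n$ for $m$, and put $n'=\max(n,m'+1)$. Every $n'$-close $k$ is $n$-close, so $m'\prec m\prec k$. Thus $n'$ witnesses $m'\in f(p)$.

For each $m$ the set $\{p:m\in f(p)\}$ is clopen: a witness $n$ for $m\in f(p)$, or for $m\notin f(p)$, depends only on $p{\restriction}n$, so it works for all of $[p{\restriction}n]$.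

**Step 2 (generic $p$, and the closed sets of dependence).** The purpose is to set up the category argument.

For $p\in2^\omega$ put $L_p=\{k:p(k)=1\}$ and $R_p=\{k:p(k)=0\}$. Let $G$ be the set of $p$ at which both $L_p$ and $R_p$ accumulate. Then $G$ is the intersection over $n\in\omega$ and $i\in\{0,1\}$ of the sets
$$\{p:\text{there is } k \text{ that is } n\text{-close to } p \text{ with } p(k)=i\}.$$
Each of these is open, since for a given $k$ the condition depends on finitely many values of $p$. Each is dense: given a finite sequence, extend it to some $\sigma\in2^j$ with $j\ge n$. There is $k\ge j$ that is $j$-close, hence $n$-close, to all members of $[\sigma]$. Since $k$ is not in the domain of $\sigma$, some $p\in[\sigma]$ has $p(k)=i$. So $G$ is comeager.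

For $n\in\omega$ let $P_{n,1}$ be the set of $p$ such that every $k$ that is $n$-close to $p$ satisfies $p(k)=1\iff k\in f(p)$. Let $P_{n,0}$ be the set of $p$ such that every $k$ that is $n$-close to $p$ satisfies $p(k)=1\iff k\notin f(p)$. For each single $k$ the condition "if $k$ is $n$-close to $p$, then the equivalence holds" is clopen in $p$, by Step 1. So each $P_{n,\varepsilon}$ is closed.

**Step 3 (independence gives (K2)).** The purpose is to show: if some $p\in G$ lies in no $P_{n,\varepsilon}$, then (K2) holds.

Let $l=f(p)$ and $r=\omega\setminus f(p)$; "accumulates" means at $p$. Since $p\notin P_{n,1}$ for all $n$, the set $(L_p\cap r)\cup(R_p\cap l)$ accumulates, so one of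
$$L_p\cap r,\quad R_p\cap l \tag{1}$$
accumulates. Since $p\notin P_{n,0}$ for all $n$, one of
$$L_p\cap l,\quad R_p\cap r \tag{2}$$
accumulates. I claim that there is $s\in\{l,r\}$ such that both $L_p\cap s$ and $R_p\cap s$ accumulate. Take one accumulating set from (1) and one from (2).

* If they are $L_p\cap r$ and $R_p\cap r$, take $s=r$.
* If they are $R_p\cap l$ and $L_p\cap l$, take $s=l$.
* If they are $L_p\cap r$ and $L_p\cap l$: since $p\in G$, the set $R_p$ accumulates, so $R_p\cap l$ or $R_p\cap r$ does. Take the corresponding $s$.
* If they are $R_p\cap l$ and $R_p\cap r$: since $L_p$ accumulates, $L_p\cap l$ or $L_p\cap r$ does. Take the corresponding $s$.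

Now choose $a_0,b_0,a_1,b_1,\dots$ in this order with $a_i\in L_p\cap s$ and $b_i\in R_p\cap s$. When $F$ is the finite set of points already chosen, let the next point $k$ be $n$-close to $p$, where $n$ is larger than all elements of $F$, larger than $|F|$, and so large that for all $m\in F$
$$m\prec k\ \text{ if } s=l,\qquad k\prec m\ \text{ if } s=r.$$
By Step 1 this holds for all large $n$, because $F\subseteq s$. Such a point $k$ exists because $L_p\cap s$ and $R_p\cap s$ accumulate, and $k\ge n>\max F$ is new.

Put $A=\{a_i:i\in\omega\}$ and $B=\{b_i:i\in\omega\}$. They are disjoint and infinite, $p=1$ on $A$ and $p=0$ on $B$. Both converge to $p$, because the degree of closeness exceeds the number of points chosen before.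

Next, $A\lhd B$. If $k=a_i$ is chosen after $b\in B$, then $b<n$ and $p(b)=0$, so $b\lhd k$ fails and $a_i\lhd b$. If $k=b_i$ is chosen after $a\in A$, then $a<n$ and $p(a)=1$, so $a\lhd b_i$.

Finally, if $s=l$, every later point is $\prec$-above every earlier one, which gives the first alternative of (K2). If $s=r$, every later point is below every earlier one, which gives the second.

**Step 4 (dependence is impossible).** The purpose is to show that (K2) cannot fail too.

Suppose that (K2) fails. By Step 3, $G\subseteq\bigcup_{n,\varepsilon}P_{n,\varepsilon}$. If all the closed sets $P_{n,\varepsilon}$ had empty interior, then $G$ would be meager, and $2^\omega$ would be meager, contradicting the Baire category theorem. So some $P_{n,\varepsilon}$ contains a set $[\sigma]$ with $\sigma\in2^j$, and by extending $\sigma$ we may take $j\ge n$.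

There are infinitely many $k$ that are $j$-close to the members of $[\sigma]$; take two of them, named so that $k\prec k'$. They are $n$-close to the members of $[\sigma]$, and they are $\ge j$. So we may choose $p\in[\sigma]$ with any values at $k$ and $k'$:

* if $\varepsilon=1$, let $p(k)=0$ and $p(k')=1$. By definition of $P_{n,1}$, $k\notin f(p)$ and $k'\in f(p)$;
* if $\varepsilon=0$, let $p(k)=1$ and $p(k')=0$. By definition of $P_{n,0}$, again $k\notin f(p)$ and $k'\in f(p)$.

But $k\prec k'\in f(p)$ and $f(p)$ is a $\prec$-initial segment. This is a contradiction. $\square$

## 6. One branch of a tree for each linear order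

Lemma 8 kills one order on $\omega$. There are up to $2^{\aleph_0}$ orders to kill on the same countable set, and the sequences used for different orders must not interfere. The branches of the binary tree give $2^{\aleph_0}$ copies of $\omega$, any two with finite intersection, and the lexicographic order compares points that are on different branches.

Two finite or infinite sequences are called *comparable* if they are equal or one extends the other. Otherwise they have a first difference, and $<_{lex}$ compares them there. For example $\langle0,0,1\rangle<_{lex}\langle0,1\rangle$, with first difference at place $1$, while $\langle0\rangle$ and $\langle0,1\rangle$ are comparable.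

**Proposition 9.** There is a space $X$ with a base of clopen sets and a continuous weak selection that is not weakly orderable.

*Proof.* **Step 1 (construction of the space).** The purpose is to attach to each branch the sequences that kill one order.

Let $N=2^{<\omega}$ and, for $w\in2^\omega$, let $N_w=\{w{\restriction}n:n\in\omega\}$. A linear order on $N$ is a subset of $N\times N$, so there are at most $2^{\aleph_0}$ of them. Let $\{\prec_w:w\in2^\omega\}$ enumerate all of them, possibly with repetitions. For each $w$ transfer $\prec_w{\restriction}N_w$ to $\omega$ by means of the bijection $n\mapsto w{\restriction}n$, and apply Lemma 8.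

* If (K1) holds, fix $A$ and $p$ as in (K1). Put $p_w=p$, $A_w=\{w{\restriction}n:n\in A\}$, $B_w=\emptyset$.
* Otherwise put $w$ into the set $W_2$ and fix $A,B,p$ as in (K2). Put $p_w=p$, $A_w=\{w{\restriction}n:n\in A\}$, $B_w=\{w{\restriction}n:n\in B\}$.

Let
$$X=N\cup\{a_w:w\in2^\omega\}\cup\{b_w:w\in W_2\},$$
where all new points are distinct. Write $H_{a_w}=A_w$ and $H_{b_w}=B_w$. Points of $N$ are isolated, and a new point $e$ has the basic neighborhoods $\{e\}\cup(H_e\setminus F)$, $F$ finite.

If $e\ne e'$ are new points, then $H_e\cap H_{e'}$ is finite: for different branches $w\ne v$ the set $N_w\cap N_v$ is finite, and $A_w\cap B_w=\emptyset$. A basic set $\{e\}\cup(H_e\setminus F)$ is compact, because an open set containing $e$ contains almost all of it. It is closed, because nodes are isolated and another new point $e'$ has the neighborhood $\{e'\}\cup(H_{e'}\setminus H_e)$. Singletons of $N$ are clopen too. So these sets are compact and clopen, they form a base, and any two points of $X$ are separated by one of them. Thus $X$ is Hausdorff with a base of clopen sets.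

**Step 2 ($X$ is not weakly orderable).** The purpose is to use the branch that belongs to a given order.

Suppose that $<$ is a linear order on $X$ with all open rays open. Its restriction to $N$ is $\prec_w$ for some $w$.

Suppose that $w\notin W_2$. By (K1) there is $m\in N_w$ with infinitely many points of $A_w$ on either side of $m$. If $a_w<m$, then $(\leftarrow,m)$ is a neighborhood of $a_w$, so it contains almost all of $A_w$, a contradiction. If $m<a_w$, use $(m,\to)$.

Suppose that $w\in W_2$, with the first alternative of (K2); the second is symmetric, with the order reversed. Let $m\in A_w\cup B_w$. Then $m<a_w$, since otherwise $a_w<m$, and almost all of $A_w$ would lie below $m$, although infinitely many points of $A_w$ lie above $m$. Likewise $m<b_w$. If $a_w<b_w$, then $(a_w,\to)$ is a neighborhood of $b_w$, so it contains some $m\in B_w$, contradicting $m<a_w$. If $b_w<a_w$, then $(b_w,\to)$ contains some $m\in A_w$, contradicting $m<b_w$.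

**Step 3 (a weak selection on $X$).** The purpose is to combine the tournament along branches with the lexicographic order across branches.

Put $\pi(m)=m$ for $m\in N$ and $\pi(a_w)=\pi(b_w)=w$. For distinct points of $X$:

* if $\pi(x),\pi(y)$ are incomparable: $x\lhd y\iff\pi(x)<_{lex}\pi(y)$;
* for comparable $s\ne t$ in $N$: $s\lhd t\iff|s|\lhd|t|$ in the tournament of Lemma 6;
* for $m\in N_w$ and $e\in\{a_w,b_w\}$: $m\lhd e\iff p_w(|m|)=1$;
* $a_w\lhd b_w$ for $w\in W_2$.

Every pair is covered exactly once: a node $m$ is comparable with $w$ exactly when $m\in N_w$, and distinct infinite sequences are incomparable.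

**Step 4 (continuity).** The purpose is to find, for each pair, neighborhoods on which the relation is constant. Pairs of nodes are trivial.

*$m\in N$ and $e\in\{a_w,b_w\}$.* If $m\notin N_w$, let $j$ be the place of the first difference of $m$ and $w$. For $n>j$ the sequences $m$ and $w{\restriction}n$ are incomparable with the same first difference, so $\{m\}$ and $\{e\}\cup\{w{\restriction}n\in H_e:n>j\}$ work. If $m\in N_w$, the lengths of the nodes in $H_e$ form a set that converges to $p_w$. So almost all $h\in H_e$ satisfy $m\lhd h$ if $p_w(|m|)=1$, and $h\lhd m$ if $p_w(|m|)=0$. This agrees with the relation of $m$ to $e$.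

*$e\in\{a_w,b_w\}$ and $e'\in\{a_v,b_v\}$, $w\neq v$.* Let $j$ be the place of the first difference of $w,v$. Use the neighborhoods of $e,e'$ whose nodes have length $>j$. Every relation between them is decided by $w$ and $v$ at $j$.

*$a_w$ and $b_w$.* Here $\{a_w\}\cup A_w\lhd\{b_w\}\cup B_w$: we have $A_w\lhd B_w$ by (K2); $m\lhd b_w$ for $m\in A_w$, because $p_w(|m|)=1$; $a_w\lhd m$ for $m\in B_w$, because $p_w(|m|)=0$; and $a_w\lhd b_w$. $\square$

## 7. Attaching a 3-cycle to every clopen set

Call the selection of Proposition 9 $\psi$ and the topology $\tau$. We know $\tau_\psi\subseteq\tau$. Are we done? Not in general: $\tau_\psi$ may be too small. To see this, let $\prec$ be an order on $\omega$ satisfying (K1), and order $N$ by $\prec$ on lengths, and lexicographically within a fixed length. This order is $\prec_w$ for some $w$, and on every branch it transfers to $\prec$, so $w\notin W_2$. The set $A$ fixed for $w$ may be replaced by an infinite subset that still satisfies (K1) with the same $m$ and leaves out an infinite $C\subseteq A$. Then $C$ converges to $p_w$, and every subbasic $\tau_\psi$-set containing $a_w$ contains $w{\restriction}k$ for almost all $k\in C$. For the intervals at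 $m\in N_w$ this is the convergence of $C$; for those at nodes off $N_w$ and at $a_v,b_v$ with $v\ne w$ it is the first-difference argument; intervals at $a_w$ do not contain $a_w$, and $b_w$ does not exist. So every $\tau_\psi$-neighborhood of $a_w$ contains nodes outside $A_w$, and $\{a_w\}\cup A_w$ is not $\tau_\psi$-open.

The remedy is to add points whose intervals cut out the missing clopen sets. The added points have to be isolated in the new topology, and a 3-cycle achieves this, as in the example after Definition 1.

**Proposition 10.** Let $\psi$ be a continuous weak selection on $(X,\tau)$, and let $\mathcal U\ni X$ be a family of $\tau$-clopen sets such that $\tau_\psi\cup\mathcal U$ is a subbase of $\tau$. Let $Y$ be the topological sum of $X$ and the discrete space $\mathcal U\times\mathbb Z_3$. Then there is a weak selection $\varphi$ on $Y$ extending $\psi$, continuous for the topology of $Y$, and $\tau_\varphi$ equals that topology.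

As an example, let $X=\omega\cup\{\omega\}$ with the discrete topology and let $\psi$ be the usual order. It is continuous, and every $n\in\omega$ is $\tau_\psi$-isolated, but $\omega$ is not. Here $\mathcal U=\{X,\{\omega\}\}$ suffices: the new point $(\{\omega\},0)$ is preceded, among the points of $X$, by $\omega$ alone.

*Proof.* **Step 1 (definition of $\varphi$).** The purpose is to let the points $(U,i)$ test membership in $U$. Fix a linear order on $\mathcal U$ with least element $X$. Let $\varphi$ extend $\psi$, and for $x\in X$, $i,j\in\mathbb Z_3$ and $U\ne V$ in $\mathcal U$ put
$$x\lhd(U,i)\iff x\in U,\qquad (U,i)\lhd(U,i+1),\qquad (U,i)\lhd(V,j)\iff U<V.$$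

**Step 2 (continuity; $\tau_\varphi$ is not too large).** For pairs in $X$ use the continuity of $\psi$ and the fact that $X$ is open in $Y$. Pairs of isolated points are trivial. For $x\in X$ and $d=(U,i)$ use $\{d\}$ and the neighborhood $U$ or $X\setminus U$ of $x$, whichever contains $x$. So $\varphi$ is continuous, and by Lemma 4(b) $\tau_\varphi$ is contained in the topology of $Y$.

**Step 3 ($\tau_\varphi$ is large enough).** The purpose is to show that a subbase of $Y$ consists of $\tau_\varphi$-open sets.

Every point outside $\{U\}\times\mathbb Z_3$ has the same relation to all three points $(U,i)$, so it never lies "between" two of them. Hence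
$$\{(U,i)\}=\big((U,i-1),\to\big)_\varphi\cap\big(\leftarrow,(U,i+1)\big)_\varphi ; \tag{3}$$
indeed $(U,i-1)$ and $(U,i+1)$ are not in the intervals at themselves, and $(U,i-1)\lhd(U,i)\lhd(U,i+1)$. So all points of $\mathcal U\times\mathbb Z_3$ are $\tau_\varphi$-isolated.

Next, $X=\bigcap_{i\in\mathbb Z_3}(\leftarrow,(X,i))_\varphi$: points of $X$ precede all $(X,i)$; points $(V,j)$ with $V\ne X$ follow them, since $X$ is least in $\mathcal U$; and $(X,i)$ is not in the interval at itself. So $X\in\tau_\varphi$.

Finally, $U=X\cap(\leftarrow,(U,0))_\varphi$ for each $U\in\mathcal U$, and the $\psi$-intervals at $x\in X$ are the traces on $X$ of the $\varphi$-intervals at $x$. So all members of $\tau_\psi\cup\mathcal U$ are in $\tau_\varphi$, and with them all of $\tau$. Together with the isolated points this gives the whole topology of $Y$. $\square$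

**Proof of Theorem 1.** Apply Proposition 10 to the space $X$ and the weak selection of Proposition 9, with $\mathcal U$ the family of all clopen sets, which contains a base of $\tau$. Then $\tau_\varphi$ is the topology of $Y$, so $\varphi$ is $\tau_\varphi$-continuous, and $X$ is a subspace of $(Y,\tau_\varphi)$. Since $X$ is not weakly orderable, Lemma 4(d) shows that $(Y,\tau_\varphi)$ is not weakly orderable. $\square$

**Proof of Theorem 2.** (iii)$\Rightarrow$(ii): Apply Proposition 10 with $\mathcal U$ the family of all $\tau$-clopen sets; $X$ is clopen in $Y$.

(ii)$\Rightarrow$(i) is trivial.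

(i)$\Rightarrow$(iii): Let $X\subseteq Y$, let $\tau$ be the subspace topology of $\tau_\varphi$, and let $\psi=\varphi{\restriction}[X]^2$. Intersecting the neighborhoods of Definition 2 with $X$ shows that $\psi$ is $\tau$-continuous, so $\tau_\psi\subseteq\tau$. The sets $(y,\to)_\varphi\cap X$ and $(\leftarrow,y)_\varphi\cap X$ with $y\in Y$ form a subbase of $\tau$. For $y\in X$ they are the $\psi$-intervals at $y$. For $y\notin X$ the two sets are open and complementary in $X$, hence clopen. So $\tau_\psi$ together with the $\tau$-clopen sets is a subbase of $\tau$.

For the last sentence of the theorem: if the clopen sets form a base, then (iii) holds for every continuous weak selection. $\square$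

## 8. A separable Moore example: limit points as tests

The space $Y$ just constructed is not separable: it has uncountably many isolated points, since each set $\{a_w\}\cup A_w$ is a clopen set and carries its own 3-cycle. To get a separable example we may add only countably many isolated points. The tests that cut out $\{a_w\}\cup A_w$ will therefore be new *limit points* $c_w^1,c_w^2,c_w^3$, attached to three copies of a countable tree. Three things have to be arranged.

* To cut out one branch, use two tests with opposite lexicographic preferences: one accepts what is comparable with or to the left of $w$, the other what is comparable with or to the right of $w$. Only what is comparable survives both.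
* On the branch, only the nodes in $A_w\cup B_w$ may be accepted. So the address of the test carries a second $0$–$1$ sequence $z_w$ that records which nodes to accept.
* The test points need neighborhoods that are cut out too. With three copies, each test has two others that test it.

*Proof of Theorem 3, first sentence.* Keep $N,A_w,B_w,p_w,a_w,b_w,W_2,\pi$ from Section 6.

**Step 1 (the points and the topology before isolating).** The purpose is to set up the copies and the addresses. Let $T=(2\times2)^{<\omega}$, with the four letters of $2\times2$ linearly ordered. Write an element $t$ of $T$ or of $(2\times2)^\omega$ as $t=(t',t'')$, where $t',t''$ are $0$–$1$ sequences of the same length as $t$. For $w\in2^\omega$ let $z_w\in2^\omega$ be given by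
$$z_w(n)=1\iff w{\restriction}n\in A_w\cup B_w,$$
and let $x_w=(w,z_w)\in(2\times2)^\omega$. For example, if $w$ begins $0,1$ and $w{\restriction}0\notin A_w\cup B_w$, $w{\restriction}1\in A_w\cup B_w$, then $x_w$ begins with the letters $(0,0),(1,1)$. If $w\ne v$, then $x_w\ne x_v$.

Take disjoint copies $T^i=\{t^i:t\in T\}$ $(i=1,2,3)$, new points $c_w^i$, and
$$Q_0=N\cup\{a_w\}_{w\in2^\omega}\cup\{b_w\}_{w\in W_2},\qquad Q_i=T^i\cup\{c_w^i:w\in2^\omega\}\ (i=1,2,3),\qquad S=\{s_0,s_1,s_2,s_3\}.$$
On $Q_1\cup Q_2\cup Q_3$ put $\rho(t^i)=t$ and $\rho(c_w^i)=x_w$. Lengths of addresses lie in $\omega\cup\{\omega\}$. Let $D=N\cup T^1\cup T^2\cup T^3\cup S$, which is countable, let $E$ be the set of all points $a_w,b_w,c_w^i$, and put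
$$H_{a_w}=A_w,\qquad H_{b_w}=B_w,\qquad H_{c_w^i}=C_w^i:=\{(x_w{\restriction}n)^i:n\in\omega\}.$$
Topologize $Z_0=D\cup E$ as before: points of $D$ are isolated, and $e\in E$ has basic neighborhoods $\{e\}\cup(H_e\setminus F)$, $F$ finite. The sets $H_e$ are infinite, and any two of them have finite intersection: for the $A_w,B_w$ this was seen in Section 6; $C_w^i$ and $C_v^i$ with $w\neq v$ share only common initial segments of $x_w\ne x_v$; different copies are disjoint.

**Step 2 (a weak selection $\theta$ on $Z_0$).** The purpose is to write down relations that make the tests work.

1. Inside $Q_0$: as in Section 6.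
2. Let $q\in Q_0$ and $r\in Q_i$, $i\ge1$. If $\pi(q)$ and $\rho(r)'$ are incomparable: $q\lhd r\iff\pi(q)<_{lex}\rho(r)'$ when $i\in\{1,3\}$, and $q\lhd r\iff\rho(r)'<_{lex}\pi(q)$ when $i=2$. If they are comparable: $q\lhd r$, except that $r\lhd q$ when $|\pi(q)|<|\rho(r)|$ and $\rho(r)''(|\pi(q)|)=0$.
3. Let $r\neq r'$ be in the same $Q_i$, $i\ge1$. If $\rho(r),\rho(r')$ are comparable, the one with the shorter address is first; if they are incomparable, the order is lexicographic.
4. Let $r\in Q_i$, $r'\in Q_j$, $1\le i<j\le3$. If $\rho(r),\rho(r')$ are comparable (or equal): $r\lhd r'$. If incomparable: $r\lhd r'\iff\rho(r)<_{lex}\rho(r')$ for $(i,j)=(1,3)$, and $r\lhd r'\iff\rho(r')<_{lex}\rho(r)$ for $(i,j)\in\{(1,2),(2,3)\}$.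
5. $s_i\lhd s_j$ for $i<j$. For $q\in Q_i$: $q\lhd s_i$, and $s_j\lhd q$ for $j\neq i$.

In rule 3, $\rho$ is injective on $Q_i$, so comparable addresses have different lengths.

**Step 3 ($\theta$ is continuous).** The purpose is again to find neighborhoods with constant relation. Pairs within $D$ are trivial. For $s_j\in S$ and $e\in E$, all of $H_e$ lies in the same $Q_i$ as $e$, so $\{s_j\}$ and $\{e\}\cup H_e$ work. Pairs inside $Q_0$ were done in Section 6.

In all other pairs the relevant addresses are $\pi$ and $\rho'$ (rule 2), or $\rho$ and $\rho$ (rules 3 and 4). The points of $H_e$ have as addresses initial segments of the address of $e$, with distinct lengths. Suppose that the relevant addresses of the two given points are incomparable, with first difference at $j$. For each of the two points that lies in $E$, use the neighborhood whose points in $D$ have addresses of length $>j$. All relevant addresses then agree with the original ones up to and including place $j$, so they are incomparable with the same first difference, and the rule gives the same answer.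

It remains to treat pairs with comparable relevant addresses, at least one point being in $E$. Two infinite comparable addresses are equal, so the following list is complete.

* *$m\in N_w$ and $c_w^i$.* For $n>|m|$ the relation of $m$ to $(x_w{\restriction}n)^i$, and the relation of $m$ to $c_w^i$, are both decided by $z_w(|m|)$: $m$ is first if this is $1$ and second if it is $0$.
* *$t^i$ with $t'\subset w$, and $e\in\{a_w,b_w\}$.* For $n\ge|t|$ the exception in rule 2 does not apply to $w{\restriction}n$ and $t^i$, so $w{\restriction}n\lhd t^i$. It does not apply to $e$, whose address has length $\omega$, so $e\lhd t^i$.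
* *$e\in\{a_w,b_w\}$ and $c_w^i$.* Here $\{e\}\cup H_e\lhd\{c_w^i\}\cup C_w^i$. All addresses are comparable. For $h=w{\restriction}n\in H_e$ we have $z_w(n)=1$, so the exception never applies to $h$ versus $(x_w{\restriction}k)^i$ or $c_w^i$. It does not apply to $e$, whose address has length $\omega$.
* *$t^i$ with $t\subset x_w$, and $c_w^j$.* For $n>|t|$ the relation of $t^i$ to $(x_w{\restriction}n)^j$ and to $c_w^j$ is the same: if $i=j$, then $t^i$ is first by rule 3; if $i\ne j$, the point in the copy with the smaller index is first by rule 4.
* *$c_w^i$ and $c_w^j$ with $i<j$.* By rule 4, $\{c_w^i\}\cup C_w^i\lhd\{c_w^j\}\cup C_w^j$, since all addresses are comparable or equal.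

**Step 4 (replacing each isolated point by a 3-cycle).** The purpose is to make the points of $D$ isolated in the topology generated by the selection. Let $Z=(D\times\mathbb Z_3)\cup E$. Let $\tau$ be the topology in which the points of $D\times\mathbb Z_3$ are isolated and $e\in E$ has the basic neighborhoods
$$\{e\}\cup(H_e\setminus F)\times\mathbb Z_3,\qquad F \text{ finite}.$$
Define $\psi$ by $(d,i)\lhd(d,i+1)$; all other relations are those of $\theta$ between the $D$-coordinates, or points of $E$. Continuity of $\theta$ gives $\tau$-continuity of $\psi$: pairs of isolated points are trivial; for a pair $(d,i),e$ take the neighborhood of $e$ that works for $d,e$ in $Z_0$, with $d\in F$; for two points of $E$ take the corresponding neighborhoods. By Lemma 4(b), $\tau_\psi\subseteq\tau$.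

**Step 5 (reduction of $\tau\subseteq\tau_\psi$).** The purpose is to see what has to be cut out. As in (3), every point outside $\{d\}\times\mathbb Z_3$ has the same relation to all three points $(d,i)$, so
$$\{(d,i)\}=\big((d,i-1),\to\big)_\psi\cap\big(\leftarrow,(d,i+1)\big)_\psi,$$
and the points of $D\times\mathbb Z_3$ are $\tau_\psi$-isolated. By Lemma 4(c), $\tau_\psi$ is $T_1$, so finite sets may be removed from $\tau_\psi$-open sets. Hence it is enough to find, for each $e\in E$, a $\tau_\psi$-open set $O$ with
$$e\in O\subseteq\{e\}\cup H_e\times\mathbb Z_3. \tag{4}$$
Indeed, then $O\setminus(F\times\mathbb Z_3)$ is a $\tau_\psi$-open set containing $e$ and contained in $\{e\}\cup(H_e\setminus F)\times\mathbb Z_3$, so the latter is $\tau_\psi$-open.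

Write $\widehat Q_j=((Q_j\cap D)\times\mathbb Z_3)\cup(Q_j\cap E)$. By rule 5, $(\leftarrow,(s_j,0))_\psi$ consists of $\widehat Q_j$ and finitely many points of $S\times\mathbb Z_3$. So $\widehat Q_j\in\tau_\psi$.

**Step 6 (cutting out the neighborhoods).** The purpose is to verify (4). The intervals below are $\psi$-intervals. "Right of" and "left of" mean incomparable and lexicographically greater, respectively smaller. For a point $(d,i)$ the conditions refer to $d$.

*$e=c_w^1$.* Let $O=\widehat Q_1\cap(\leftarrow,c_w^2)\cap(\leftarrow,c_w^3)$. For $r\in Q_1$, rule 4 with $(1,2)$ says that $r\lhd c_w^2$ iff $\rho(r)$ is comparable with or right of $x_w$; rule 4 with $(1,3)$ says that $r\lhd c_w^3$ iff $\rho(r)$ is comparable with or left of $x_w$. So $O$ consists of the points with address comparable with $x_w$: $O=\{c_w^1\}\cup C_w^1\times\mathbb Z_3$.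

*$e=c_w^2$.* Let $O=\widehat Q_2\cap(c_w^1,\to)\cap(\leftarrow,c_w^3)$. For $r\in Q_2$, rule 4 with $(1,2)$ says that $c_w^1\lhd r$ iff $\rho(r)$ is comparable with or left of $x_w$; with $(2,3)$, $r\lhd c_w^3$ iff $\rho(r)$ is comparable with or right of $x_w$. So $O=\{c_w^2\}\cup C_w^2\times\mathbb Z_3$.

*$e=c_w^3$.* Let $O=\widehat Q_3\cap(c_w^1,\to)\cap(c_w^2,\to)$. For $r\in Q_3$, rule 4 with $(1,3)$ says that $c_w^1\lhd r$ iff $\rho(r)$ is comparable with or right of $x_w$; with $(2,3)$, $c_w^2\lhd r$ iff $\rho(r)$ is comparable with or left of $x_w$. So $O=\{c_w^3\}\cup C_w^3\times\mathbb Z_3$.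

*$e\in\{a_w,b_w\}$.* Let $O'=\widehat Q_0\cap(\leftarrow,c_w^1)\cap(\leftarrow,c_w^2)$, and let $q\in Q_0$. If $\pi(q)$ is incomparable with $w$, then by rule 2 $q\lhd c_w^1$ requires $\pi(q)<_{lex}w$, while $q\lhd c_w^2$ requires $w<_{lex}\pi(q)$. So $q$ does not contribute to $O'$. If $\pi(q)$ is comparable with $w$, then either $q\in\{a_w,b_w\}$, and the exception does not apply, so $q\in O'$; or $q=w{\restriction}n$, and $q$ precedes both tests iff $z_w(n)=1$, that is, iff $q\in A_w\cup B_w$. So $O'$ consists of $a_w$, of $b_w$ if $w\in W_2$, and of $(A_w\cup B_w)\times\mathbb Z_3$.

If $w\notin W_2$, then $B_w=\emptyset$, and $O=O'$ works for $a_w$. If $w\in W_2$, take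
$$O=O'\cap(\leftarrow,b_w)\ \text{ for } a_w,\qquad O=O'\cap(a_w,\to)\ \text{ for } b_w.$$
Recall that $a_w\lhd b_w$, and that $m\lhd a_w$ and $m\lhd b_w$ each hold for $m\in N_w$ iff $p_w(|m|)=1$. Since $p_w=1$ on lengths of $A_w$ and $p_w=0$ on lengths of $B_w$, the first set is $\{a_w\}\cup A_w\times\mathbb Z_3$ and the second is $\{b_w\}\cup B_w\times\mathbb Z_3$.

So (4) holds for every $e\in E$. Hence $\tau_\psi=\tau$, and $\psi$ is $\tau_\psi$-continuous.

**Step 7 ($Z$ is not weakly orderable).** The purpose is to find the space of Section 6 inside $Z$. The subspace $(N\times\{0\})\cup\{a_w\}_{w\in2^\omega}\cup\{b_w\}_{w\in W_2}$ is homeomorphic to the space $X$ of Proposition 9. By Lemma 4(d), $(Z,\tau_\psi)$ is not weakly orderable.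

**Step 8 (the listed properties).** The purpose is to check the topological claims. Recall that a *development* of a space is a sequence of open covers $\mathcal G_n$ such that for each point $x$ the stars $\mathrm{St}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$ form a neighborhood base at $x$, and that a *Moore space* is a regular Hausdorff space with a development. In a metric space the covers by open balls of radius $1/n$, $n\geq 1$, form a development.

The countable set $D\times\mathbb Z_3$ is dense, because each $H_e$ is infinite. So $Z$ is separable. It is Hausdorff by Lemma 4(a). The basic neighborhoods $\{e\}\cup(H_e\setminus F)\times\mathbb Z_3$ and the singletons of $D\times\mathbb Z_3$ are open and compact, hence closed. So $Z$ is locally compact with a base of clopen sets, and therefore regular. Each $H_e$ is countable, so it has only countably many finite subsets, and $Z$ is first countable.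

Let finite sets $F_0\subseteq F_1\subseteq\cdots$ have union $D$. Let $\mathcal G_n$ consist of the singletons of $D\times\mathbb Z_3$ and the sets $\{e\}\cup(H_e\setminus F_n)\times\mathbb Z_3$ for $e\in E$. The only member of $\mathcal G_n$ containing $e\in E$ is its own neighborhood, and a finite $F\subseteq D$ is contained in some $F_n$. So the stars at $e$ form a neighborhood base. For $d\in F_n$ the only member of $\mathcal G_n$ containing $(d,i)$ is $\{(d,i)\}$, so the stars at $(d,i)$ are eventually $\{(d,i)\}$. Hence $(\mathcal G_n)$ is a development, and $Z$ is a Moore space. Together with Proposition 5 this proves Theorem 3. $\square$
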